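\title{Norm attaining multilinear forms on $C(K)$: the real and the complex case}

\begin{abstract}
Are the norm attaining $N$-linear forms on $C(K)$ dense among all bounded $N$-linear forms, for every compact Hausdorff space $K$ and every $N\ge3$? We show that the answer depends on the scalar field. Over $\mathbb C$ they are always dense. Over $\mathbb R$ they are dense when $K$ is totally disconnected, and they are not dense when $K$ contains a connected compact metrizable set with more than one point, for instance when $K=[0,1]$. The positive results come from an estimate for states of the projective tensor product of copies of $C(K)$, which is a unital Banach algebra. The counterexample is a trilinear form built from matrices that are almost bounded on $\ell_\infty\times L^1$ but far from absolutely summable. The same form gives counterexamples on noncompact spaces over both fields, and a classification for second countable locally compact spaces.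
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Fix a scalar field $\mathbb K\in\{\mathbb R,\mathbb C\}$; all spaces are over $\mathbb K$. For a Banach space $X$, ``the ball'' means the closed unit ball. For $N\ge2$ let $\mathcal L^N(X)$ be the Banach space of bounded $N$-linear forms $A\colon X\times\dots\times X\to\mathbb K$ with the norm
\[
\|A\|=\sup\{|A(x_1,\dots,x_N)| : \|x_i\|\le1\}.
\]
The form $A$ is \emph{norm attaining} if $|A(x_1,\dots,x_N)|=\|A\|$ for some unit vectors $x_1,\dots,x_N$, and $NAL^N(X)$ is the set of such forms. If $X\ne0$, the zero form is norm attaining, and it makes no difference to allow the $x_i$ anywhere in the ball. Multiplying one vector by a scalar of modulus one, we may always assume $A(x_1,\dots,x_N)=\|A\|$.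

For a locally compact Hausdorff space $L$, $C_0(L)$ is the space of continuous $\mathbb K$-valued functions vanishing at infinity, with the supremum norm; for a compact space $K$ it is the space $C(K)$ of all continuous functions. A space is \emph{scattered} if every nonempty subset has a relatively isolated point, and \emph{totally disconnected} if its connected subsets have at most one point. A \emph{Cantor set} is a space homeomorphic to $\{\pm1\}^{\mathbb N}$.

When are the norm attaining forms on $C(K)$ dense? If $K$ is finite, the ball is compact and every form attains its norm. For linear functionals the topology of $K$ plays no role. Write the functional as a regular measure $\mu$, with $d\mu=w\,d|\mu|$ and $|w|=1$. By Lusin's theorem $w$ is continuous on a compact set $F$ with $|\mu|(K\setminus F)<\varepsilon$, and by Tietze's theorem $\bar w|_F$ extends to a function $f$ in the ball of $C(K)$. The restriction of $\mu$ to $F$ is within $\varepsilon$ of $\mu$ and attains its norm $|\mu|(F)$ at $f$. For $N\ge 2$ there is the following theorem, valid over both fields; we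 use it in the form in which it accompanies the problem of \cite{DNAM}.

\begin{theorem}[Alaminos, Choi, Kim and Pay\'a]\label{thm:ACKP}
Let $L$ be a locally compact Hausdorff space. Then $NAL^2(C_0(L))$ is dense in $\mathcal L^2(C_0(L))$. If $L$ is scattered, then $NAL^N(C_0(L))$ is dense in $\mathcal L^N(C_0(L))$ for every $N\ge2$.
\end{theorem}

The following question is posed as open in \cite{DNAM}.

\medskip
\noindent\emph{For the fixed field $\mathbb K$, is $NAL^N(C(K))$ dense in $\mathcal L^N(C(K))$ for every nonempty compact Hausdorff space $K$ and every $N\ge3$?}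
\medskip

Density holds for $N=1$ and $N=2$ on every $K$, and for every $N$ on scattered $K$, with no distinction between the fields, so one would guess that the answer is yes. It is yes for $\mathbb K=\mathbb C$ and no for $\mathbb K=\mathbb R$. Let $U(K)$ be the set of \emph{unimodular} functions, the $u\in C(K)$ with $|u|\equiv1$.

\begin{theorem}\label{thm:A}
Let $K$ be a nonempty compact Hausdorff space and $N\ge2$.
\begin{enumerate}
\item[(1)] Let $\mathbb K$ be either field. If $A\in\mathcal L^N(C(K))$, $\|A\|=1$, $x_1,\dots,x_N\in U(K)$ and $|A(x_1,\dots,x_N)|=1-\delta$ with $0\le\delta\le1$, then there is $B\in\mathcal L^N(C(K))$ with $\|B\|=1=|B(x_1,\dots,x_N)|$ and $\|A-B\|\le\sqrt{6\delta}$.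
\item[(2)] If $\mathbb K=\mathbb C$, or if $\mathbb K=\mathbb R$ and $K$ is totally disconnected, then $NAL^N(C(K))$ is dense in $\mathcal L^N(C(K))$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:B}
Let $\mathbb K=\mathbb R$ and let $K$ be a compact Hausdorff space containing a connected compact metrizable subset with more than one point (for example $K=[0,1]$, or any compact metrizable space that is not totally disconnected). Then for every $N\ge3$, $NAL^N(C(K))$ is not dense in $\mathcal L^N(C(K))$.
\end{theorem}

These two theorems answer the question. The construction behind Theorem~\ref{thm:B} also shows that compactness cannot be dropped from Theorem~\ref{thm:A}, over either field.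

\begin{theorem}\label{thm:C}
Let $L$ be a locally compact Hausdorff space containing a Cantor set and a sequence of distinct points that eventually leaves every compact set (for example $L=\mathbb R$). Then for $\mathbb K=\mathbb R$ or $\mathbb C$ and every $N\ge3$, $NAL^N(C_0(L))$ is not dense in $\mathcal L^N(C_0(L))$.
\end{theorem}

\begin{theorem}\label{thm:D}
Let $L$ be a nonempty second countable locally compact Hausdorff space and $N\ge3$.
\begin{enumerate}
\item[(1)] For $\mathbb K=\mathbb C$, $NAL^N(C_0(L))$ is dense in $\mathcal L^N(C_0(L))$ if and only if $L$ is compact or scattered.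
\item[(2)] For $\mathbb K=\mathbb R$, $NAL^N(C_0(L))$ is dense in $\mathcal L^N(C_0(L))$ if and only if $L$ is scattered, or $L$ is compact and totally disconnected.
\end{enumerate}
\end{theorem}

One alternative governs all four results. If the norm of a form can be approached on unimodular functions, we multiply them away, reduce to the constant function $1$, and use the algebra structure (Section~\ref{sec:positive}). If instead a form can be built whose norm is approached only when the first argument $f$ is small somewhere, then $f$ leaves room for perturbations. A form that attains its norm at such an $f$ has absolutely summable coefficients there (Section~\ref{sec:room}), and we build a form whose coefficients stay far from summable ones (Sections~\ref{sec:matrices} and~\ref{sec:tau}). A real function that changes sign on a connected set, and a function vanishing at infinity, are both small somewhere; this yields Theorems~\ref{thm:B}--\ref{thm:D} (Section~\ref{sec:final}).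

\section{Almost attaining the norm at unimodular functions}\label{sec:positive}

\subsection{The linear case and the order $\sqrt\delta$}\label{sub:linear}

The proof of Theorem~\ref{thm:A}(1) is already visible for $N=1$ and $x_1=1$. Let $\varphi\in C(K)^*$ have norm one and $\varphi(1)=1-\delta$ with $\delta>0$. The functionals $\psi$ with $\|\psi\|\le 1=\psi(1)$ are the regular probability measures, and we want one close to $\varphi$. By duality (the separation argument is written out in Proposition~\ref{prop:states}) it is enough to bound $\operatorname{Re}\varphi(z)-\Lambda$ for $\|z\|=1$, where $\Lambda=\max_K\operatorname{Re}z$ is the largest value of $\operatorname{Re}\psi(z)$. For $t>0$ we have $|1+tz|^2\le1+2t\Lambda+t^2$ pointwise, so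
\begin{equation}\label{eq:model}
\|1+tz\|\le 1+t\Lambda+\tfrac12t^2 .
\end{equation}
Applying $\operatorname{Re}\varphi$ to $1+tz$ gives $1-\delta+t\operatorname{Re}\varphi(z)\le1+t\Lambda+\frac12t^2$, that is, $\operatorname{Re}\varphi(z)-\Lambda\le\delta/t+t/2$. With $t=\sqrt{2\delta}$ the bound is $\sqrt{2\delta}$. Over $\mathbb C$ a two-point example shows that the square root is necessary, for every $N$.

\begin{proposition}\label{prop:sharp}
Let $\mathbb K=\mathbb C$, let $K$ have two distinct points $k_1,k_2$, let $N\ge 2$, $0<\theta<\pi/2$ and $\delta=1-\cos\theta$. The form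
\[
A(f_1,\dots,f_N)=\tfrac12\bigl(e^{i\theta}f_1(k_1)+e^{-i\theta}f_1(k_2)\bigr)\prod_{l=2}^Nf_l(k_1)
\]
has $\|A\|=1$ and $A(1,\dots,1)=1-\delta$, and $\|A-B\|\ge(1-\delta)\sqrt{2\delta-\delta^2}$ for every $B$ with $|B(1,\dots,1)|=\|B\|$. Hence, as $\delta\to0$, the best constant in front of $\sqrt\delta$ in Theorem~\ref{thm:A}(1) lies between $\sqrt2$ and $\sqrt6$.
\end{proposition}

\begin{proof}
We have $\|A\|\le1$, with equality at $f_1=e^{i\theta g}$, $f_l=1$, where $g$ is real and continuous with $g(k_1)=-1$, $g(k_2)=1$. Also $A(1,\dots,1)=\cos\theta$. Write $B(1,\dots,1)=e^{i\alpha}\|B\|$. The functional $\nu=e^{-i\alpha}B(\cdot,1,\dots,1)$ satisfies $\nu(1)=\|B\|\ge\|\nu\|$, so it is a positive measure. The functional $e^{-i\alpha}A(\cdot,1,\dots,1)-\nu$ has norm at most $\|A-B\|$, and as a measure it gives the points $k_1$, $k_2$ the masses $\frac12e^{i(\theta-\alpha)}-\nu(\{k_1\})$ and $\frac12e^{-i(\theta+\alpha)}-\nu(\{k_2\})$. Its total variation is at least the sum of the moduli of their imaginary parts. Since $\frac12(|a-b|+|a+b|)=\max(|a|,|b|)$ for real $a,b$,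
\[
\|A-B\|\ge\tfrac12\bigl(|\sin(\theta-\alpha)|+|\sin(\theta+\alpha)|\bigr)=\max\bigl(|\sin\theta\cos\alpha|,|\cos\theta\sin\alpha|\bigr).
\]
Either $|\cos\alpha|\ge\cos\theta$ or $|\sin\alpha|>\sin\theta$, so the maximum is at least $\sin\theta\cos\theta=(1-\delta)\sqrt{2\delta-\delta^2}$.
\end{proof}

\subsection{States of a unital Banach algebra}

In any normed space an inequality like \eqref{eq:model} holds with an error $o(t)$ that depends on $z$. The argument above needs an error that is uniform over $\|z\|=1$. For $N\ge2$ there is no pointwise computation, but there is still a product, and the exponential function turns the first-order estimate into a uniform one.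

Let $\mathfrak A$ be a Banach algebra over $\mathbb K$, so $\|yz\|\le\|y\|\|z\|$, with a unit $e$ of norm one. Its set of \emph{states} is
\[
S=\{\psi\in\mathfrak A^* : \|\psi\|\le1,\ \psi(e)=1\}.
\]
It is convex, $w^*$-compact by the Banach--Alaoglu theorem, and nonempty by the Hahn--Banach theorem.

\begin{lemma}\label{lem:exp}
Let $z\in\mathfrak A$, $\|z\|=1$, and $\Lambda=\max_{\psi\in S}\operatorname{Re}\psi(z)$. Then $\|e+tz\|\le1+t\Lambda+\frac32t^2$ for $0\le t\le1$.
\end{lemma}

\begin{proof}
\emph{First order.} For $y\in\mathfrak A$ put $\omega(y)=\lim_{s\downarrow0}(\|e+sy\|-1)/s$. The function $s\mapsto\|e+sy\|$ is convex with value $1$ at $0$, so the quotient is nondecreasing in $s$; it lies in $[-\|y\|,\|y\|]$, so the limit exists and $\omega(y)\le\|y\|$. The map $\omega$ is positively homogeneous, and it is subadditive because $\|e+s(y+y')\|\le\frac12\|e+2sy\|+\frac12\|e+2sy'\|$. Also $\omega(e)=1$ and $\omega(-e)=-1$. On the real line $\mathbb Rz$ the functional $az\mapsto a\omega(z)$ is dominated by $\omega$, since $-\omega(z)\le\omega(-z)$ by subadditivity. By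 the Hahn--Banach theorem it extends to a real-linear $\ell\le\omega$ on $\mathfrak A$. Then $\ell(e)\le1$ and $-\ell(e)\le-1$, so $\ell(e)=1$, and $|\ell(y)|\le\|y\|$ for all $y$. Let $\psi=\ell$ in the real case and $\psi(y)=\ell(y)-i\ell(iy)$ in the complex case. Then $\psi$ is $\mathbb K$-linear, $\|\psi\|\le1$ and $\operatorname{Re}\psi(e)=1$, which forces $\psi(e)=1$. So $\psi\in S$ and $\omega(z)=\operatorname{Re}\psi(z)\le\Lambda$, that is,
\[
\|e+sz\|\le1+s\Lambda+o(s)\qquad(s\downarrow0).
\]

\emph{Exponentiation.} Comparing coefficients gives $\|\exp(y)-(e+y/n)^n\|\le e^{\|y\|}-(1+\|y\|/n)^n\to0$. Hence, by submultiplicativity, for $t\ge0$,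
\[
\|\exp(tz)\|=\lim_n\bigl\|(e+\tfrac tnz)^n\bigr\|\le\lim_n\bigl(1+\tfrac tn\Lambda+o(\tfrac1n)\bigr)^n=e^{t\Lambda}.
\]
The error term that depended on $z$ has disappeared.

\emph{Return to $e+tz$.} Let $0\le t\le1$ and $\epsilon(t)=e^t-1-t=\sum_{n\ge2}t^n/n!\le(e^1-2)t^2\le\frac34t^2$. From the power series, $\|\exp(tz)-e-tz\|\le\epsilon(t)$, and $e^{t\Lambda}\le1+t\Lambda+\epsilon(t)$ because $|\Lambda|\le1$. Therefore $\|e+tz\|\le e^{t\Lambda}+\epsilon(t)\le1+t\Lambda+2\epsilon(t)$.
\end{proof}

\begin{proposition}\label{prop:states}
If $\varphi\in\mathfrak A^*$, $\|\varphi\|=1$ and $\varphi(e)=1-\delta$ with $0\le\delta\le1$, then there is $\psi\in S$ with $\|\varphi-\psi\|\le\sqrt{6\delta}$.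
\end{proposition}

\begin{proof}
If $\delta=0$ take $\psi=\varphi$. Let $\delta>0$, $\eta=\sqrt{6\delta}$, and suppose that $\varphi$ is not in the convex $w^*$-compact set $S+\eta\,\mathrm{ball}(\mathfrak A^*)$. The Hahn--Banach separation theorem in the $w^*$ topology, whose continuous functionals are the elements of $\mathfrak A$, gives $z\in\mathfrak A$ such that $\operatorname{Re}\varphi(z)$ exceeds the maximum of $\operatorname{Re}\psi(z)$ over that set. Then $z\neq0$, and after normalizing $\|z\|=1$ this reads $\operatorname{Re}\varphi(z)>\Lambda+\eta$, with $\Lambda$ as in Lemma~\ref{lem:exp}. On the other hand, for $0<t\le1$,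
\[
1-\delta+t\operatorname{Re}\varphi(z)=\operatorname{Re}\varphi(e+tz)\le\|e+tz\|\le1+t\Lambda+\tfrac32t^2,
\]
so $\operatorname{Re}\varphi(z)-\Lambda\le\delta/t+\frac32t$. For $t=\sqrt{2\delta/3}\le1$ both terms equal $\sqrt{3\delta/2}$ and their sum is $\eta$, a contradiction.
\end{proof}

\subsection{The projective tensor algebra}

Multilinear forms become linear functionals on a tensor product. On the algebraic tensor product of $N$ copies of $C(K)$ the projective norm is
\[
\|z\|=\inf\Bigl\{\sum_i\|f_{i,1}\|\cdots\|f_{i,N}\| : z=\sum_if_{i,1}\otimes\dots\otimes f_{i,N}\Bigr\}.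
\]
Let $\mathfrak A$ be the completion. A form $A$ defines the functional $\varphi_A(f_1\otimes\dots\otimes f_N)=A(f_1,\dots,f_N)$, and $A\mapsto\varphi_A$ is an isometry of $\mathcal L^N(C(K))$ onto $\mathfrak A^*$. Multiply elementary tensors factor by factor, $(\otimes_lf_l)(\otimes_lg_l)=\otimes_lf_lg_l$, and extend bilinearly. Multiplying out two representations gives
\[
\|zw\|\le\sum_{i,j}\prod_l\|f_{i,l}\,g_{j,l}\|\le\Bigl(\sum_i\prod_l\|f_{i,l}\|\Bigr)\Bigl(\sum_j\prod_l\|g_{j,l}\|\Bigr),
\]
so the norm is submultiplicative and the product extends to $\mathfrak A$. The unit is $e=1\otimes\dots\otimes1$. We have $\|e\|\le1$ by definition, and $\|e\|\ge1$ because the norm-one form $\prod_lf_l(k)$, for a point $k\in K$, takes the value $1$ at $e$. Compactness of $K$ is used here: it puts the constant $1$ in the space.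

\begin{proof}[Proof of Theorem~\ref{thm:A}(1)]
Choose $c\in\mathbb K$, $|c|=1$, with $cA(x_1,\dots,x_N)=1-\delta$. Multiplication by $x_l$ is an isometry of $C(K)$ onto itself, with inverse multiplication by $\bar x_l$. So $J\Phi(f_1,\dots,f_N)=c\,\Phi(x_1f_1,\dots,x_Nf_N)$ defines a linear isometry $J$ of $\mathcal L^N(C(K))=\mathfrak A^*$ onto itself. The functional $\varphi=JA$ has norm one and $\varphi(e)=1-\delta$. Take the state $\psi$ from Proposition~\ref{prop:states} and put $B=J^{-1}\psi$. Then $\|A-B\|=\|\varphi-\psi\|\le\sqrt{6\delta}$, $\|B\|=\|\psi\|=1$, and $cB(x_1,\dots,x_N)=\psi(e)=1$.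
\end{proof}

\subsection{The convex hull of the unimodular functions}

Part (1) is useful only if unimodular functions see the norm of a form. For $\mathbb K=\mathbb R$ and connected $K$ they do not: $U(K)=\{1,-1\}$, and a form such as $(f(p)-f(q))\,g(p)\,h(p)$ vanishes on $U(K)^3$.

\begin{lemma}\label{lem:hull}
If $\mathbb K=\mathbb C$, or if $\mathbb K=\mathbb R$ and $K$ is totally disconnected, the ball of $C(K)$ is the closed convex hull of $U(K)$.
\end{lemma}

\begin{proof}
\emph{Complex case.} It suffices to approximate $f$ with $\|f\|\le s<1$. For a number $a$ in the open disc, $\lambda\mapsto(\lambda+a)/(1+\lambda\bar a)$ is analytic on the closed disc, unimodular on the circle and equal to $a$ at $0$, so $a$ is its average over the circle; and it depends continuously on $a$. Accordingly, for $|\lambda|=1$ put $u_\lambda=(\lambda+f)/(1+\lambda\bar f)$. Since $|\lambda+f|=|1+\bar\lambda f|=|1+\lambda\bar f|$, we have $u_\lambda\in U(K)$. The geometric series gives $u_\lambda=\sum_{l\ge0}c_l\lambda^l$ with $c_0=f$ and $c_l=(1-|f|^2)(-\bar f)^{l-1}$, so $\|c_l\|\le s^{l-1}$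 for $l\ge1$. Averaging over the $n$-th roots of unity keeps only the powers $l$ divisible by $n$:
\[
\Bigl\|\frac1n\sum_{\lambda^n=1}u_\lambda-f\Bigr\|\le\sum_{l\ge1}s^{nl-1}=\frac{s^{n-1}}{1-s^n}\to0 .
\]

\emph{Real case.} A totally disconnected compact Hausdorff space has a base of clopen sets. Let $f$ be in the ball and $\varepsilon>0$. Cover $K$ by finitely many clopen sets on which $f$ oscillates by less than $\varepsilon$, and remove from each set the previous ones. This gives a clopen partition $(K_i)$ and values $c_i\in[-1,1]$ of $f$ with $\|f-\sum_ic_i1_{K_i}\|\le\varepsilon$. If $\epsilon_i$ are independent random signs with mean $c_i$, then $\sum_ic_i1_{K_i}$ is the expectation of $\sum_i\epsilon_i1_{K_i}\in U(K)$, hence a convex combination of elements of $U(K)$.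
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(2)]
The zero form is norm attaining, and $NAL^N$ is closed under scalar multiples, so let $\|A\|=1$. Given $\varepsilon\in(0,1)$, take $x_1,\dots,x_N$ in the ball with $|A(x_1,\dots,x_N)|>1-\varepsilon$. The function $|A(\cdot,x_2,\dots,x_N)|$ is convex and continuous, so by Lemma~\ref{lem:hull} its supremum over $U(K)$ equals its supremum over the ball. We may therefore replace $x_1$ by a unimodular function and keep the strict inequality. Doing this for each variable in turn, we get $x_l\in U(K)$ with $|A(x_1,\dots,x_N)|=1-\delta$, $\delta<\varepsilon$. Part (1) gives a norm attaining $B$ with $\|A-B\|\le\sqrt{6\varepsilon}$.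
\end{proof}

\section{Room at a norming point forces summable coefficients}\label{sec:room}

From now on $\mathbb K$ is either field and $L$ is a nonempty locally compact Hausdorff space. For a point $x$ of a finite set, $\mathbf 1_x$ denotes the corresponding unit vector.

\subsection{A finite bilinear model}\label{sub:finite}

Let $X\subset Y$ be finite sets and let $B(f,c)=\sum_{y,k}b_{yk}f(y)c(k)$ be a bilinear form on $\ell_\infty(Y)\times\ell_\infty^m$. Suppose that $B(f,g)=\|B\|$ with $f,g$ in the balls and that $|f|\le\frac12$ on $X$. We claim that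
\begin{equation}\label{eq:finite}
\sum_{k}\sum_{x\in X}|b_{xk}|\le2\|B\|.
\end{equation}
For scalars $|\lambda_x|\le1$ the vector $f+\frac12\sum_{x\in X}\lambda_x\mathbf 1_x$ is in the ball. For $g'$ in the ball, choose $\lambda_x$ with $\lambda_xB(\mathbf 1_x,g')=|B(\mathbf 1_x,g')|$; this gives $\frac12\sum_x|B(\mathbf 1_x,g')|\le\|B\|-\operatorname{Re}B(f,g')$. So wherever $B(f,\cdot)$ is nearly maximal, all the functionals $B(\mathbf 1_x,\cdot)$ are small together. Fix $k$ and let $g_\pm$ be $g$ with its $k$-th coordinate replaced by $\pm1$. Then $\mathbf 1_k=\frac12(g_+-g_-)$ and $g_++g_-=2(g-g(k)\mathbf 1_k)$, so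
\[
\sum_x|b_{xk}|\le\sum_\pm\bigl(\|B\|-\operatorname{Re}B(f,g_\pm)\bigr)=2\operatorname{Re}B(f,g(k)\mathbf 1_k).
\]
Summing over $k$ gives $2\operatorname{Re}B(f,g)=2\|B\|$, which proves \eqref{eq:finite}.

General forms obey no such bound. Let $n=2^s$ and $w_{xk}=(-1)^{x\cdot k}$ for $x,k\in\{0,1\}^s$. The rows of this matrix are orthogonal of Euclidean length $\sqrt n$, so
\begin{equation}\label{eq:walsh}
\Bigl|n^{-3/2}\sum_{x,k}w_{xk}f(x)c(k)\Bigr|\le n^{-1}\|f\|_{\ell_2}\|c\|_{\ell_2}\le\|f\|_\infty\Bigl(\frac1n\sum_k|c(k)|^2\Bigr)^{1/2}.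
\end{equation}
This form has norm at most $1$, while its coefficients have absolute sum $\sqrt n$. The counterexample lives in the gap between these two quantities.

\subsection{Extension to Borel functions}

In $C_0(L)$ the vectors $\mathbf 1_x$ become disjoint bump functions. The vectors $g_\pm$ require cutting $g$ along a set, and the result is not continuous. So we extend forms to the space $\mathcal B(L)$ of bounded Borel functions with the supremum norm. Recall the Riesz representation theorem: every functional on $C_0(L)$ is integration against a unique regular Borel measure, whose total variation is the norm of the functional.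

Let $\beta$ be a bounded bilinear form on $C_0(L)$. For $h\in C_0(L)$ let $\mu_h$ be the regular measure representing $\beta(\cdot,h)$; by uniqueness it depends linearly on $h$, and $\|\mu_h\|\le\|\beta\|\|h\|$. For $u\in\mathcal B(L)$ the map $h\mapsto\int u\,d\mu_h$ is then a functional on $C_0(L)$ of norm at most $\|\beta\|\|u\|$; let $\nu_u$ be its regular measure and put $\tilde\beta(u,v)=\int v\,d\nu_u$ for $v\in\mathcal B(L)$. By uniqueness of the measures, $\tilde\beta$ is bilinear, extends $\beta$ and depends linearly on $\beta$; and $|\tilde\beta(u,v)|\le\|\beta\|\|u\|\|v\|$. For $\Phi\in\mathcal L^3(C_0(L))$ and $f\in C_0(L)$ let $\tilde\Phi(f,\cdot,\cdot)$ be the extension of $\Phi(f,\cdot,\cdot)$. Then $\tilde\Phi$ is a trilinear form on $C_0(L)\times\mathcal B(L)\times\mathcal B(L)$ that extends $\Phi$, depends linearly on $\Phi$, and satisfies $|\tilde\Phi(f,u,v)|\le\|\Phi\|\|f\|\|u\|\|v\|$. If $\Phi(f,\cdot,\cdot)=0$ then $\tilde\Phi(f,\cdot,\cdot)=0$.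

Diagonal sums over disjoint sets are controlled by random signs. Let $E_1,\dots,E_m$ be pairwise disjoint Borel sets, let $u_k,v_k$ be in the ball of $\mathcal B(L)$ and vanish outside $E_k$, and let $\|f\|\le1$. If $\epsilon_k$ are independent uniform signs, then $\mathbb E\,\epsilon_k\epsilon_l$ is $1$ for $k=l$ and $0$ otherwise, and $\sum_k\epsilon_ku_k$, $\sum_k\epsilon_kv_k$ are in the ball. Hence
\begin{equation}\label{eq:diag}
\Bigl|\sum_k\tilde\Phi(f,u_k,v_k)\Bigr|=\Bigl|\mathbb E\,\tilde\Phi\Bigl(f,\sum_k\epsilon_ku_k,\sum_l\epsilon_lv_l\Bigr)\Bigr|\le\|\Phi\|.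
\end{equation}

\subsection{The trilinear estimate}

\begin{lemma}\label{lem:room}
Let $B\in\mathcal L^3(C_0(L))$ and $B(f,g,h)=\|B\|$ with $f,g,h$ in the ball. Let $(\varphi_x)_{x\in X}$ be a finite family in $C_0(L)$ with $0\le\varphi_x\le1$, such that the sets $\{\varphi_x\ne0\}$ are pairwise disjoint and $|f|\le\frac12$ on each of them. Let $E_1,\dots,E_m$ be pairwise disjoint Borel sets and $r$ a Borel function with $|r|\le1$. Then
\[
\sum_k\sum_x\bigl|\tilde B(\varphi_x,r1_{E_k},r1_{E_k})\bigr|\le6\|B\|.
\]
\end{lemma}

Room is needed only in the first variable. On $E_k$ the functions $g$ and $h$ are overwritten, and disjointness of the $E_k$ makes the total loss bounded.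

\begin{proof}
Write $\beta_x=\tilde B(\varphi_x,\cdot,\cdot)$. For $|\lambda_x|\le1$ the function $f+\frac12\sum_x\lambda_x\varphi_x$ is in the ball: at each point at most one $\varphi_x$ is nonzero, and where it is, $|f|\le\frac12$ and $|\frac12\lambda_x\varphi_x|\le\frac12$. For $u,v$ in the ball of $\mathcal B(L)$ choose $\lambda_x$ with $\lambda_x\beta_x(u,v)=|\beta_x(u,v)|$; then
\begin{equation}\label{eq:room}
\tfrac12\sum_x|\beta_x(u,v)|\le\|B\|-\operatorname{Re}\tilde B(f,u,v).
\end{equation}
Fix $E=E_k$, put $E^c=L\setminus E$, $g_\pm=g1_{E^c}\pm r1_E$ and $h_\pm=h1_{E^c}\pm r1_E$. These four functions are in the ball, $g_+-g_-=h_+-h_-=2r1_E$, $g_++g_-=2g1_{E^c}$ and $h_++h_-=2h1_{E^c}$. Expanding $\beta_x(g_+-g_-,h_+-h_-)$ and using \eqref{eq:room} four times,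
\begin{align*}
\sum_x|\beta_x(r1_E,r1_E)|&\le\tfrac14\sum_{a,b\in\{+,-\}}\sum_x|\beta_x(g_a,h_b)|
\le\tfrac12\sum_{a,b}\bigl(\|B\|-\operatorname{Re}\tilde B(f,g_a,h_b)\bigr)\\
&=2\bigl(\|B\|-\operatorname{Re}\tilde B(f,g1_{E^c},h1_{E^c})\bigr).
\end{align*}
Substitute $\|B\|=\tilde B(f,g,h)$, $g1_{E^c}=g-g1_E$ and $h1_{E^c}=h-h1_E$. The last expression becomes
\[
2\operatorname{Re}\bigl[\tilde B(f,g1_E,h)+\tilde B(f,g,h1_E)-\tilde B(f,g1_E,h1_E)\bigr].
\]
Sum over $k$, and let $F=\bigcup_kE_k$. The first two terms add up to $\tilde B(f,g1_F,h)$ and $\tilde B(f,g,h1_F)$, each of modulus at most $\|B\|$. The third sum has modulus at most $\|B\|$ by \eqref{eq:diag}.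
\end{proof}

\section{Matrices almost bounded on $\ell_\infty\times L^1$}\label{sec:matrices}

We want a form $A$ whose diagonal coefficients $\tilde A(\varphi_x,r1_{E_k},r1_{E_k})$ form a matrix $\sigma$ that stays far from every matrix allowed by Lemma~\ref{lem:room}. Two requirements shape $\sigma$.

First, ``far'' must be certified by a test matrix $R(x,k)$. If $R$ is an average of products of signs $\xi_i(x)\eta_i(k)$, then by \eqref{eq:diag} pairing with $R$ is bounded by the norm of the form. If moreover $|R|\le\rho$, the pairing is at most $6\rho\|B\|$ on a form $B$ as in Lemma~\ref{lem:room}. So we ask that the pairing of $\sigma$ with $R$ be at least $\frac14$.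

Second, we do not know in advance where the norming function $f$ is small, so $A$ must contain infinitely many blocks $\sigma_j$, placed all over the space. They cannot be scaled by summable weights, because the lower bound $\frac14$ would shrink with the weights while $\|A-B\|$ is fixed. Instead the blocks will read the last two variables through an orthonormal system: the $j$-th block is evaluated at $c(k)=a^j_k(u)a^j_k(v)$, and Bessel's inequality bounds $\sum_j\frac1{m_j}\sum_k|c(k)|$. Thus $\sigma_j(f,c)$ should be bounded by the normalized $L^1$ norm of $c$; the $L^2$ bound \eqref{eq:walsh} is not of this kind. An exact bound $|\sigma(f,c)|\le2\|f\|_\infty\frac1m\sum_k|c(k)|$ is too much to ask: taking $c=\mathbf 1_k$ and the best unimodular $f$ gives $\sum_x|\sigma(\mathbf 1_x,\mathbf 1_k)|\le2/m$, so the coefficients have absolute sum at most $2$ and the pairing with $R$ is at most $2\rho$. An error term $\delta\|c\|_\infty$, with $\delta$ as small as we like, removes the obstruction.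

\begin{lemma}\label{lem:sigma}
For all $\delta,\rho\in(0,1)$ there are a finite nonempty set $X$, a power of two $m$, an integer $M\ge1$, a bilinear form $\sigma\colon\ell_\infty(X)\times\ell_\infty^m\to\mathbb K$, and sign functions $\xi_i\colon X\to\{\pm1\}$, $\eta_i\colon\{1,\dots,m\}\to\{\pm1\}$ $(1\le i\le M)$ such that
\begin{enumerate}
\item[(a)] $|\sigma(f,c)|\le2\|f\|_\infty\bigl(\frac1m\sum_k|c(k)|+\delta\|c\|_\infty\bigr)$ for all $f,c$;
\item[(b)] $\bigl|\frac1M\sum_i\xi_i(x)\eta_i(k)\bigr|\le\rho$ for all $x,k$;
\item[(c)] $\frac1M\sum_i\sigma(\xi_i,\eta_i)$ is real and at least $\frac14$.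
\end{enumerate}
\end{lemma}

We work on the cube $Q=\{\pm1\}^M$ with the uniform probability $\mathbb P$ and expectation $\mathbb E$. The Walsh functions $\chi_I(x)=\prod_{i\in I}x_i$, $I\subset\{1,\dots,M\}$, form an orthonormal basis of $L^2(Q)$; write $\hat F(I)=\mathbb E(F\chi_I)$ and $\chi_i=\chi_{\{i\}}$. Let $T$ be the linear operator with $T\chi_I=2^{-|I|}\chi_I$. By independence of the coordinates,
\[
TF(y)=\mathbb E_x\Bigl[F(x)\prod_i\bigl(1+\tfrac12x_iy_i\bigr)\Bigr],
\]
as one sees on $F=\chi_I$. The kernel is nonnegative with mean one, so $\|TF\|_\infty\le\|F\|_\infty$.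

The first attempt is $\sigma(F,c)=\mathbb E_y\,c(y)TF(y)$ with $\xi_i=\eta_i=\chi_i$. It satisfies (a) with $\delta=0$ and (c) with value $\frac12$, but (b) fails at $x=y$. To restore (b) we keep only polynomially many points $y_k$ and delete the $x$ that correlate with one of them, an exponentially small part of $Q$. For $T$ this deletion destroys (c), by the obstruction above. We therefore truncate $T$ to low degree. Low-degree polynomials hardly notice an exponentially small set, the truncation exceeds the bound $1$ only slightly on average, and this average survives sampling because the polynomials form a space of small dimension. We use Hoeffding's inequality: if $Y_1,\dots,Y_n$ are independent with values in an interval of length $b$, then $\mathbb P\bigl(\frac1n\sum_i(Y_i-\mathbb EY_i)\ge t\bigr)\le\exp(-2nt^2/b^2)$ for $t>0$.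

\begin{proof}
\emph{Parameters.} Fix $d\ge1$ with $2^{-d-1}\le\delta/4$. For $M\geq 1$ let $\mathcal P_d$ be the real span of the $\chi_I$ with $|I|\le d$, let $D=\dim\mathcal P_d\le(M+1)^d$, and let $m$ be the least power of two exceeding $8D^2\delta^{-2}\ln(1+8\sqrt D/\delta)$. Then $m\le128D^{5/2}\delta^{-3}$, so $m$ and $D$ grow at most polynomially in $M$, and we fix $M$ so large that
\begin{equation}\label{eq:M}
\sqrt{2mD}\,e^{-\rho^2M/4}\le\tfrac14 .
\end{equation}
For $G\in\mathcal P_d$ the Cauchy--Schwarz inequality gives $\|G\|_\infty\le\sum_I|\hat G(I)|\le\sqrt D\,\|G\|_2$.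

\emph{Truncation.} Let $T_dF=\sum_{|I|\le d}2^{-|I|}\hat F(I)\chi_I$, so $\|T_dF\|_2\le\|F\|_2$. The function $\gamma(t)=(|t|-1)^+$ is $1$-Lipschitz and measures the excess over the bound $1$. Let $F$ be real with $|F|\le1$. Then $\gamma(TF)=0$, and $TF-T_dF$ involves only the $I$ with $|I|\ge d+1$, so
\begin{equation}\label{eq:excess}
\mathbb E\gamma(T_dF)\le\mathbb E|T_dF-TF|\le\|T_dF-TF\|_2\le2^{-d-1}\le\delta/4 .
\end{equation}

\emph{Sampling.} Let $\theta=\delta/(4\sqrt D)$ and let $\mathcal U=\{G\in\mathcal P_d:\|G\|_2\le1\}$, a Euclidean ball of dimension $D$. If the points of a subset of $\mathcal U$ have mutual distances greater than $\theta$, the balls of radius $\theta/2$ around them are disjoint and lie in the ball of radius $1+\theta/2$, so there are at most $(1+2/\theta)^D=(1+8\sqrt D/\delta)^D$ points. Let $\mathfrak N$ be such a subset of maximal size; every $G\in\mathcal U$ is within $\theta$ of $\mathfrak N$. For $G'\in\mathfrak N$ we have $0\le\gamma(G')\le\sqrt D$. If $y_1,\dots,y_m$ are independent uniform points of $Q$, Hoeffding's inequality bounds the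 probability that $\frac1m\sum_k\gamma(G'(y_k))\ge\mathbb E\gamma(G')+\delta/4$ by $\exp(-m\delta^2/(8D))$. By the choice of $m$, $(1+8\sqrt D/\delta)^D\exp(-m\delta^2/(8D))<1$, so we can fix $y_1,\dots,y_m$ for which this event fails for every $G'\in\mathfrak N$. Given $G\in\mathcal U$, take $G'\in\mathfrak N$ with $\|G-G'\|_2\le\theta$, hence $\|G-G'\|_\infty\le\delta/4$. Then
\[
\frac1m\sum_k\gamma(G(y_k))\le\frac\delta4+\frac1m\sum_k\gamma(G'(y_k))\le\frac\delta2+\mathbb E\gamma(G')\le\frac{3\delta}4+\mathbb E\gamma(G).
\]
With \eqref{eq:excess}, for all real $F$ with $|F|\le1$,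
\begin{equation}\label{eq:sample}
\frac1m\sum_k\gamma\bigl(T_dF(y_k)\bigr)\le\delta .
\end{equation}

\emph{The data.} Write $y_k=(y_{k,i})_i$. Let
\[
X=\Bigl\{x\in Q:\Bigl|\sum_ix_iy_{k,i}\Bigr|\le\rho M\text{ for all }k\Bigr\},\qquad \sigma(f,c)=\frac1m\sum_kc(k)\,(T_df^0)(y_k),
\]
where $f^0$ is $f$ extended by $0$ to $Q$, and put $\xi_i(x)=x_i$, $\eta_i(k)=y_{k,i}$. Then (b) holds by definition. For real $f$ with $\|f\|_\infty\le1$, the inequality $|t|\le1+\gamma(t)$ and \eqref{eq:sample} give $|\sigma(f,c)|\le\frac1m\sum_k|c(k)|+\delta\|c\|_\infty$. Splitting a complex $f$ into real and imaginary parts costs the factor $2$ in (a).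

\emph{Property (c).} For fixed $k$ the $x_iy_{k,i}$ are independent uniform signs, so Hoeffding's inequality with $b=2$, applied to both tails and all $k$, gives $\mathbb P(Q\setminus X)\le2me^{-\rho^2M/2}$. By \eqref{eq:M} this is at most $1/(16D)<1$, so $X\ne\emptyset$. Since $\xi_i^0=\chi_i-\chi_i1_{Q\setminus X}$ and $d\ge1$, we have $T_d\xi_i^0=\frac12\chi_i-G_i$ with $G_i=T_d(\chi_i1_{Q\setminus X})\in\mathcal P_d$ and $\|G_i\|_\infty\le\sqrt D\,\mathbb P(Q\setminus X)^{1/2}\le\frac14$. Hence $\sigma(\xi_i,\eta_i)=\frac1m\sum_ky_{k,i}\bigl(\frac12y_{k,i}-G_i(y_k)\bigr)$ is real and at least $\frac12-\frac14$ for each $i$.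
\end{proof}

\section{The trilinear form $\tau$}\label{sec:tau}

\subsection{Construction}

For $j\ge1$ apply Lemma~\ref{lem:sigma} with $\delta=2^{-j}$ and $\rho=\rho_j=1/(j+1)$, and obtain $X_j$, $m_j=2^{s_j}$, $M_j$, $\sigma_j$, $\xi^j_i$, $\eta^j_i$.

Assume that $L$ contains a Cantor set $\Omega$, identified with $\{\pm1\}^{\mathbb N}$. Let $\mu$ be the product of uniform measures on $\Omega$, viewed as a Borel probability on $L$ carried by $\Omega$. It is regular: Borel subsets of the compact metrizable space $\Omega$ are approximated from inside by compact sets, and passing to complements gives approximation from outside by open sets. For $w\in L^1(\mu)$ the measure $w\mu$ is regular as well, since sets of small $\mu$-measure have small $|w|\mu$-measure.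

Let $E^j_1,\dots,E^j_{m_j}$ be the partition of $\Omega$ by the first $s_j$ coordinates; these sets are compact and $\mu(E^j_k)=1/m_j$. Choose integers $n_j>\max(s_1,\dots,s_j,n_1,\dots,n_{j-1})$ and let $r_j$ be the $n_j$-th coordinate function on $\Omega$, extended by $0$ to $L$. The partitions at different levels overlap; the factors $r_j$ make the levels orthogonal. Precisely, the functions $m_j^{1/2}1_{E^j_k}r_j$ $(j\ge1$, $k\le m_j)$ are orthonormal in $L^2(\mu)$. Their squared norms are $m_j\mu(E_k^j)=1$. For the same $j$ and different $k$ the supports are disjoint. For $i<j$ the functions $1_{E^i_l}$, $r_i$, $1_{E^j_k}$ depend only on coordinates smaller than $n_j$, so integrating first over the $n_j$-th coordinate gives $0$. This infinite orthonormal system is the reason for the Cantor set. For $u\in\mathcal B(L)$ put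
\[
a^j_k(u)=m_j\int_{E^j_k}u\,r_j\,d\mu,\qquad\pi_j(u)=\Bigl(\frac1{m_j}\sum_k|a^j_k(u)|^2\Bigr)^{1/2}.
\]
Then $|a^j_k(u)|\le\|u\|$, and $m_j^{-1/2}a^j_k(u)$ are the Fourier coefficients of $u$ in the system, so Bessel's inequality gives $\sum_j\pi_j(u)^2\le\|u\|^2$.

Finally, let points $t_{j,x}\in L$ $(x\in X_j)$ be given, distinct for each fixed $j$; they are chosen in Section~\ref{sec:final}. For $f\in C_0(L)$ let $f|_j=(f(t_{j,x}))_{x\in X_j}$, and for $u,v\in\mathcal B(L)$ put
\[
\Theta(f,u,v)=\sum_{j\ge1}\sigma_j\Bigl(f|_j,\bigl(a^j_k(u)a^j_k(v)\bigr)_k\Bigr).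
\]

\begin{lemma}\label{lem:tau}
The series converges absolutely and $|\Theta(f,u,v)|\le4\|f\|\|u\|\|v\|$. If $\tau\in\mathcal L^3(C_0(L))$ is the restriction of $\Theta$, then $\|\tau\|\le4$ and $\tilde\tau=\Theta$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:sigma}(a) and the Cauchy--Schwarz inequality in $k$, the $j$-th term has modulus at most $2\|f\|\bigl(\pi_j(u)\pi_j(v)+2^{-j}\|u\|\|v\|\bigr)$. By the Cauchy--Schwarz inequality in $j$, the terms with $j>J$ have absolute sum at most
\begin{equation}\label{eq:tail}
2\|f\|\|u\|\Bigl(\Bigl(\sum_{j>J}\pi_j(v)^2\Bigr)^{1/2}+2^{-J}\|v\|\Bigr).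
\end{equation}
For $J=0$ this is the claimed bound.

Fix $f\in C_0(L)$ and $v\in\mathcal B(L)$. The $J$-th partial sum equals $\int u\,w_J\,d\mu$, where $w_J=\sum_{j\le J}\sum_k\sigma_j(f|_j,\mathbf 1_k)\,a^j_k(v)\,m_j1_{E^j_k}r_j$. The $L^1(\mu)$ norm of $w_J-w_{J'}$ is the supremum of $|\int u(w_J-w_{J'})\,d\mu|$ over the ball of $\mathcal B(L)$, so by \eqref{eq:tail} the sequence $(w_J)$ converges in $L^1(\mu)$ to some $w_{f,v}$, and $\Theta(f,u,v)=\int u\,w_{f,v}\,d\mu$ for all $u\in\mathcal B(L)$. For $v\in C_0(L)$, the regular measure $w_{f,v}\mu$ represents $\tau(f,\cdot,v)$, so the first step of the extension produces $\Theta(f,u,v)$ for Borel $u$. Since $\Theta$ is symmetric in $u$ and $v$, the functional $v\mapsto\Theta(f,u,v)$ on $C_0(L)$ is represented by $w_{f,u}\mu$, and the second step produces $\int v\,w_{f,u}\,d\mu=\Theta(f,u,v)$ for Borel $v$.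
\end{proof}

\begin{remark}\label{rem:three}
This is where $N\ge3$ is used. The summability estimate has a bilinear version, as Section~\ref{sub:finite} shows. But in the bilinear series $\sum_j\sigma_j(f|_j,(a^j_k(u))_k)$ property (a) bounds the $j$-th term by $2\|f\|(\pi_j(u)+2^{-j}\|u\|)$, and Bessel's inequality controls only $\sum_j\pi_j(u)^2$. The third variable supplies the second factor $\pi_j(v)$. By Theorem~\ref{thm:ACKP} no bilinear counterexample exists.
\end{remark}

\subsection{Separation from norm attaining forms}

We allow an extra term $H$, whose task will be to force the norming function to be small somewhere.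

\begin{proposition}\label{prop:sep}
Let $A=H+\tau$ with $H\in\mathcal L^3(C_0(L))$. Let $B\in\mathcal L^3(C_0(L))$ and $B(f,g,h)=\|B\|$ with $f,g,h$ in the ball. Suppose that $G\subset L$ is open, $|f|\le\frac12$ on $G$, $H(\varphi,\cdot,\cdot)=0$ for every $\varphi\in C_0(L)$ vanishing outside $G$, and $\{t_{j,x}:x\in X_j\}\subset G$ for infinitely many $j$. Then $\|A-B\|\ge\frac14$.
\end{proposition}

\begin{proof}
Fix such a $j$. Choose disjoint open neighborhoods of the distinct points $t_{j,x}$ inside $G$, and by Urysohn's lemma functions $\varphi_x\in C_0(L)$ with $0\le\varphi_x\le1$ and $\varphi_x(t_{j,x})=1$ that vanish outside these neighborhoods. Write $u_k=r_j1_{E^j_k}$ and $R(x,k)=\frac1{M_j}\sum_i\xi^j_i(x)\eta^j_i(k)$, and define a linear functional on $\mathcal L^3(C_0(L))$ by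
\[
Z(\Phi)=\sum_{x,k}R(x,k)\,\tilde\Phi(\varphi_x,u_k,u_k)=\frac1{M_j}\sum_i\sum_k\tilde\Phi\Bigl(\sum_x\xi^j_i(x)\varphi_x,\ \eta^j_i(k)u_k,\ u_k\Bigr).
\]

(i) $|Z(\Phi)|\le\|\Phi\|$. The function $\sum_x\xi_i^j(x)\varphi_x$ is in the ball by disjointness, so \eqref{eq:diag} bounds the sum over $k$ by $\|\Phi\|$ for each $i$.

(ii) $|Z(B)|\le6\rho_j\|B\|$, by Lemma~\ref{lem:room} and $|R|\le\rho_j$.

(iii) $Z(A)\ge\frac14$. Since $\varphi_x$ vanishes outside $G$, $\tilde H(\varphi_x,\cdot,\cdot)=0$. By orthonormality, $a^i_l(u_k)=0$ for $i\ne j$, while $a^j_l(u_k)$ is $1$ for $l=k$ and $0$ otherwise. For $x'\neq x$ the point $t_{j,x'}$ lies outside the neighborhood carrying $\varphi_x$, so $\varphi_x|_j=\mathbf 1_x$. By Lemma~\ref{lem:tau} only the $j$-th block survives, $\tilde\tau(\varphi_x,u_k,u_k)=\sigma_j(\mathbf 1_x,\mathbf 1_k)$, and bilinearity gives $Z(A)=\frac1{M_j}\sum_i\sigma_j(\xi^j_i,\eta^j_i)\ge\frac14$ by Lemma~\ref{lem:sigma}(c).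

Hence $\frac14\le|Z(B)|+|Z(A-B)|\le6\rho_j\|B\|+\|A-B\|$ for infinitely many $j$, and $\rho_j\to0$.
\end{proof}

\subsection{From three variables to $N$}

\begin{lemma}\label{lem:N}
Let $A\in\mathcal L^3(C_0(L))$ have distance at least $\frac14$ from $NAL^3(C_0(L))$, let $p_0\in L$ and $N\ge3$. Then $A_N(f,g,h,x_4,\dots,x_N)=A(f,g,h)\prod_{i=4}^Nx_i(p_0)$ has distance at least $\frac1{32}$ from $NAL^N(C_0(L))$.
\end{lemma}

\begin{proof}
Taking unit vectors $x_i$ with $x_i(p_0)=1$ shows $\|A_N\|=\|A\|$, and $\|A\|\ge\frac14$ because $0$ is norm attaining. Suppose $\|A_N-B\|=\varepsilon<\frac1{32}$ and $|B(f,g,h,x_4,\dots,x_N)|=\|B\|$ with unit vectors. Let $c=\prod_{i=4}^Nx_i(p_0)$. Then $\|A\|-\varepsilon\le\|B\|\le|c|\|A\|+\varepsilon$, so $1-|c|\le2\varepsilon/\|A\|\le8\varepsilon$ and $|c|>\frac34$. The trilinear form $B'=c^{-1}B(\cdot,\cdot,\cdot,x_4,\dots,x_N)$ has norm at most $\|B\|/|c|$, and this value is attained at $(f,g,h)$. Since $A-B'=c^{-1}(A_N-B)(\cdot,\cdot,\cdot,x_4,\dots,x_N)$, we get $\|A-B'\|\le\varepsilon/|c|<\frac14$, a contradiction.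
\end{proof}

\section{The counterexamples and the classification}\label{sec:final}

By Lemma~\ref{lem:N}, Theorems~\ref{thm:B} and~\ref{thm:C} follow once we find a trilinear form at distance at least $\frac14$ from the norm attaining ones. We use a textbook fact: a nonempty Polish (separable completely metrizable) space without isolated points contains a Cantor set. The noncompact case is the simpler one, since room comes for free near infinity.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Cut the given sequence into consecutive disjoint blocks of lengths $|X_1|,|X_2|,\dots$, let $(t_{j,x})_{x\in X_j}$ be the $j$-th block, and take $A=\tau$, $H=0$. Let $B$ be norm attaining, $B(f,g,h)=\|B\|$ with unit vectors. The set $\{|f|\ge\frac12\}$ is compact, so for all large $j$ the $j$-th block lies in the open set $G=\{|f|<\frac12\}$. Proposition~\ref{prop:sep} gives $\|A-B\|\ge\frac14$.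
\end{proof}

On a compact space the first argument may be unimodular, and we must prevent this. A large term $H$ forces $f$ to take values of opposite sign at two points of a connected set.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\Gamma\subset K$ be connected, compact and metrizable with more than one point. An isolated point of $\Gamma$ would be a proper clopen subset, so there is none. Hence $\Gamma$ contains a Cantor set, and every nonempty open subset of $\Gamma$ is infinite. Fix $p\ne q$ in $\Gamma$ and a countable base $(V_l)$ of nonempty open subsets of $\Gamma$. Let $j\mapsto l(j)$ take every value infinitely often, and for each $j$ choose distinct points $t_{j,x}\in V_{l(j)}\setminus\{p,q\}$, $x\in X_j$. Thus every nonempty open subset of $\Gamma$ contains infinitely many complete blocks. Form $\tau$ and put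
\[
A=H+\tau,\qquad H(f,g,h)=5\bigl(f(p)-f(q)\bigr)g(p)h(p).
\]
Take $f_0$ in the ball of $C(K)$ with $f_0(p)=1$, $f_0(q)=-1$. Since $n_j>s_j$, the function $r_j$ has mean zero on each $E^j_k$, so $a^j_k(1)=0$, $\tau(f_0,1,1)=0$ and $\|A\|\ge A(f_0,1,1)=10$.

Suppose that $B$ is norm attaining and $\|A-B\|<\frac14$, and let $B(f,g,h)=\|B\|$ with unit vectors. Using $\|\tau\|\le4$,
\[
10-\tfrac12\le\|B\|-\tfrac14\le|A(f,g,h)|\le5|f(p)-f(q)|+4,
\]
so $|f(p)-f(q)|>1$. Two numbers both in $[0,1]$, or both in $[-1,0]$, differ by at most $1$; hence $f(p)$ and $f(q)$ have strictly opposite signs. Since $f$ is real and $\Gamma$ is connected, $f$ vanishes at a point of $\Gamma$. So $\{t\in\Gamma:|f(t)|<\frac12\}$ is a nonempty open subset of $\Gamma$ and contains some $V_l$. Let $G=\{s\in K:|f(s)|<\frac12\}\setminus\{p,q\}$, an open subset of $K$. It contains the $j$-th block for each of the infinitely many $j$ with $l(j)=l$, and $H(\varphi,\cdot,\cdot)=0$ whenever $\varphi$ vanishes outside $G$, because then $\varphi(p)=\varphi(q)=0$. Proposition~\ref{prop:sep} gives $\|A-B\|\ge\frac14$,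 a contradiction.
\end{proof}

The field and the connectedness enter only in the existence of a zero of $f$. On $[0,1]$ a complex function passes from $1$ to $-1$ along the unit circle, and on a totally disconnected space a real function jumps across a clopen partition; in both cases Theorem~\ref{thm:A} applies instead. Metrizability of $\Gamma$ provides the Cantor set and the countable base, which lets countably many blocks visit every open set.

\begin{proof}[Proof of Theorem~\ref{thm:D}]
If $L$ is scattered, density follows from Theorem~\ref{thm:ACKP}; in the remaining listed cases $L$ is compact and it follows from Theorem~\ref{thm:A}(2).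

Conversely, let $L$ be a space that is not listed; in particular $L$ is not scattered. A second countable locally compact Hausdorff space is Polish, and it is the union of compact sets $K_n\subset\operatorname{int}K_{n+1}$.

Suppose first that $L$ is not compact. Some nonempty subset of $L$ has no isolated point. Its closure has none either, and it is Polish as a closed subset of a Polish space, so it contains a Cantor set. No $K_n$ equals $L$; pick $t_n\in L\setminus K_n$. Every compact set is covered by finitely many of the increasing open sets $\operatorname{int}K_n$, hence lies in some $K_n$, so $(t_n)$ eventually leaves it. In particular each point occurs only finitely often, and a subsequence has distinct terms. Theorem~\ref{thm:C} shows that density fails, over both fields.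

Suppose now that $L$ is compact. Since $L$ is not listed, $\mathbb K=\mathbb R$ and $L$ is not totally disconnected. A connected component with more than one point is a closed subset of the compact metrizable space $L$, so Theorem~\ref{thm:B} shows that density fails.
\end{proof}

\begin{thebibliography}{9}

\bibitem{DNAM}
\emph{Denseness of norm attaining mappings},
\texttt{http://dmle.icmat.es/pdf/RACSAM\_2006\_100\_01-02\_01.pdf}

\end{thebibliography}
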